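# Almost isotopic embeddings of punctured manifolds in codimension two

## 1. Rotating a two-sphere inside $S^2\times S^3\subset S^7$

Everything is smooth, an isotopy is a smooth path of embeddings, and $I=[0,1]$. By reparametrizing $t$ we may always take an isotopy to be constant near $t=0$ and near $t=1$.

Let $n\ge 3$, and let $M$ be a closed connected orientable $(2n-1)$-manifold which is $(n-2)$-connected, with $H_{n-1}(M;\mathbf Z)$ torsion free and nonzero. Remove an open ball: $M^\circ=M-\operatorname{Int}D^{2n-1}$. We study embeddings $M^\circ\to S^{2n+1}$ with trivial normal bundle; the codimension is two. The example to keep in mind is $M=S^{n-1}\times S^n$.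

**Definition 1.** Two such embeddings $f,g$ are *almost isotopic* if there is an orientation preserving diffeomorphism $h:M^\circ\to M^\circ$ such that $f$ and $g\circ h$ are isotopic as embedding maps, and $h_*$ is the identity on $H_{n-1}(M^\circ)$ and on $H_n(M^\circ)$.

So $f$ and $g$ have isotopic images, and the reparametrization needed to match them is invisible to homology. Are almost isotopic embeddings isotopic as maps? The question comes from the paper "On punctured 3-manifolds in 5-sphere" (doi:10.32917/hmj/1206125007). In the analogous case $n=2$, where $M$ is a closed connected orientable 3-manifold with $H_1(M;\mathbf Z)$ torsion free and the target is $S^5$, the answer is known to be yes. For $n\ge3$ we begin with the smallest example, where the answer is no.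

**Theorem A.** Let $n=3$, $M=S^2\times S^3$, let $f:M^\circ\subset S^2\times S^3\subset\mathbf R^6\subset S^7$ be the standard embedding, and let $h(x,y)=(\alpha(y)x,y)$, where $\alpha:S^3\to SO(3)$ is homotopic to the double cover and equals $1$ on a disk $D_0$, with the removed $5$-disk inside $S^2\times\operatorname{Int}D_0$. Then $f\circ h$ and $f$ are almost isotopic but not isotopic.

Here $S^2\times S^3\subset\mathbf R^6$ is the boundary of a tubular neighborhood of the standard $S^2$. A map $\alpha$ as required exists: precompose the double cover $S^3\to SO(3)$ with a smooth self-map of $S^3$ that is homotopic to the identity and sends a disk to the point $1$.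

We need an invariant that notices how $h$ twists tangent spaces. An isotopy from $f$ to $f\circ h$ is a family over an interval whose two ends differ by $h$, so it closes up to an embedding of the mapping torus of $h$. This works for all $n$.

**Lemma 1.** Let $f:M^\circ\to S^{2n+1}$ be an embedding with trivial normal bundle and $h$ an orientation preserving diffeomorphism of $M^\circ$. If $f\circ h$ is isotopic to $f$, then the mapping torus $T^\circ=M^\circ\times I/(x,1)\sim(h(x),0)$ is stably parallelizable.

*Proof.* Let $F_t$ be an isotopy, constant near the ends, with $F_0=f$ and $F_1=f\circ h$. Put $\Phi[x,t]=(F_t(x),[t])\in S^{2n+1}\times S^1$. This is well defined, since $F_1(x)=F_0(h(x))$, and it is a smooth embedding of $T^\circ$. Since $h$ preserves orientation, $T^\circ$ is oriented, so the normal bundle $\mathcal V$ of $\Phi$ is an oriented plane bundle. Restricted to a fiber $M^\circ$ it is the normal bundle of $f$, so $e(\mathcal V)|_{M^\circ}=0$. As $M^\circ$ is simply connected, $H^1(M^\circ)=0$, and the Wang sequence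
$$0=H^1(M^\circ)\to H^2(T^\circ)\to H^2(M^\circ)$$
gives $e(\mathcal V)=0$. An oriented plane bundle with zero Euler class is trivial. Hence $TT^\circ\oplus\varepsilon^2\cong\Phi^*T(S^{2n+1}\times S^1)$, which is stably trivial. $\square$

For $h=1$ the lemma says only that $M^\circ\times S^1$, hence $M^\circ$, is stably parallelizable. For the map of Theorem A, however, $T^\circ$ has a nonzero Pontryagin class.

**Proof of Theorem A, step 1: the two maps are almost isotopic.** The normal bundle of $f$ is trivial because the image lies in a closed oriented hypersurface of $\mathbf R^6\subset\mathbf R^7$. The map $h$ is a diffeomorphism of $M$ that is the identity on $S^2\times D_0$; so it preserves orientation and restricts to $M^\circ$. Removing a $5$-ball does not change $H_2$ and $H_3$. Since $h$ fixes $S^2\times pt$ pointwise for $pt\in D_0$, $h_*=1$ on $H_2$. Since $pr_2\circ h=pr_2$ and $pr_{2*}$ is an isomorphism on $H_3(M)$, $h_*=1$ on $H_3$.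

**Step 2: the mapping torus of $h$ on all of $M$ is a sphere bundle.** Let $T$ be that mapping torus. It is the unit sphere bundle $\pi:T\to B=S^3\times S^1$ of the oriented $3$-plane bundle
$$E=S^3\times I\times\mathbf R^3/(y,1,v)\sim(y,0,\alpha(y)v).$$
The vertical tangent bundle plus the radial line is $\pi^*E$, so $TT\oplus\varepsilon\cong\pi^*TB\oplus\pi^*E$. As $B$ is parallelizable, $p_1(T)=\pi^*p_1(E)$.

**Step 3: $p_1(E)\neq0$.** The constant frame of $\mathbf R^3$ gives a frame of $E$ over $C=D_0\times S^1\cup S^3\times\{1/2\}$: over $D_0\times S^1$ it survives the gluing because $\alpha=1$ on $D_0$. Thus $E$ is pulled back from a bundle $E'$ over $B/C$. The complement of $C$ is an open $4$-cell, so $B/C\cong S^4$, the collapse has degree $\pm1$, and $E'$ has clutching function homotopic to $\alpha$. Let $V$ be the $SU(2)$-bundle over $S^4$ whose clutching function is the identity of $S^3=SU(2)$; then $c_2(V)=\pm1$. The double cover $SU(2)\to SO(3)$ is the adjoint representation, so $E'$ is the adjoint bundle of $V$ and $V\otimes V^*\cong\mathbf C\oplus E'_{\mathbf C}$. As $\mathrm{ch}(V)=\mathrm{ch}(V^*)=2-c_2(V)$,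 we get $\mathrm{ch}(V\otimes V^*)=4-4c_2(V)$, while $\mathrm{ch}(\mathbf C\oplus E'_{\mathbf C})=4-c_2(E'_{\mathbf C})$. So $c_2(E'_{\mathbf C})=4c_2(V)$ and $p_1(E')=-c_2(E'_{\mathbf C})=\mp4$.

**Step 4: $p_1$ survives in $T^\circ$.** By the Gysin sequence the kernel of $\pi^*:H^4(B)\to H^4(T)$ is $H^1(B)\cup e(E)$. The rank of $E$ is odd, so $2e(E)=0$ in $H^3(B)=\mathbf Z$; hence $e(E)=0$ and $\pi^*$ is injective. Further, $h$ is the identity on the removed disk, so $T-\operatorname{Int}T^\circ=D^5\times S^1$, and
$$H^4(T,T^\circ)\cong H^4(D^5\times S^1,S^4\times S^1)\cong H_2(D^5\times S^1)=0.$$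
So $H^4(T)\to H^4(T^\circ)$ is injective. Therefore $p_1(T^\circ)\ne0$, and by Lemma 1 $f\circ h$ is not isotopic to $f$. $\square$

So the answer to the question is negative. What changes when $n$ and $M$ are arbitrary?

## 2. The dependence on $n$ modulo 8

**Theorem B.** Let $n\ge3$.

1. If $n=6$ or $n\equiv5\pmod 8$, then for every $M$ any two almost isotopic embeddings $M^\circ\to S^{2n+1}$ with trivial normal bundles are isotopic. In fact the linking form $L_f$ on $H_n(M^\circ)$ (Definition 3 below) is then a complete isotopy invariant of such embeddings.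
2. For every other $n\ge3$, for every $M$ and every embedding $f:M^\circ\to S^{2n+1}$ with trivial normal bundle, there is an orientation preserving diffeomorphism $h$ of $M^\circ$, identity on $H_{n-1}$ and $H_n$, with $f\circ h$ not isotopic to $f$. So $f$ and $f\circ h$ are almost isotopic but not isotopic.

Thus for fixed $n$ the answer does not depend on $M$, among those $M$ that admit an embedding of the required kind. The manifold $S^{n-1}\times S^n\subset S^{2n}\subset S^{2n+1}$ always does.

Throughout, $r=\operatorname{rank}H_{n-1}(M)\ge1$. Since $n<2n-2$, we have $H_j(M^\circ)=H_j(M)$ for $j=n-1,n$. By duality $H_n(M)\cong H^{n-1}(M)$ is free of rank $r$, and the intersection pairing $H_{n-1}(M)\times H_n(M)\to\mathbf Z$ is unimodular. Also $H^1(M^\circ)=0$, and the homology of $M^\circ$ is free and sits in degrees $0,n-1,n$ only.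

The natural plan is to repeat Section 1: choose $h$ trivial on homology and show that $T^\circ$ is not stably parallelizable. How far can this go? Assume $M^\circ$ embeds with trivial normal bundle, hence is stably parallelizable, and try to extend a stable frame from one fiber over $T^\circ$. The obstructions lie in
$$H^i(T^\circ,M^\circ;\pi_{i-1}(SO))\cong H^{i-1}(M^\circ;\pi_{i-1}(SO)),$$
so only $i-1=n-1$ and $i-1=n$ matter ($\pi_0(SO)=0$). Write $SO=\bigcup SO(k)$. By Bott periodicity the coefficients are as follows.

| $n$ mod 8 | 0 | 1 | 2 | 3 | 4 | 5 | 6 | 7 |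
|---|---|---|---|---|---|---|---|---|
| $\pi_{n-1}(SO)$ | $\mathbf Z$ | $\mathbf Z_2$ | $\mathbf Z_2$ | $0$ | $\mathbf Z$ | $0$ | $0$ | $0$ |
| $\pi_n(SO)$ | $\mathbf Z_2$ | $\mathbf Z_2$ | $0$ | $\mathbf Z$ | $0$ | $0$ | $0$ | $\mathbf Z$ |

Theorem A used the entry $\pi_3(SO)=\mathbf Z$. When $n\equiv5,6$ mod $8$ both groups vanish, so for every orientation preserving $h$ the mapping torus is stably parallelizable, and Lemma 1 can never give a contradiction. For $n\equiv5$ this fits Theorem B(1). For $n\equiv6$, $n\ge14$, the theorem claims counterexamples, and they must be detected by something finer. The proof below uses the lower row for $n\equiv 3$ mod $4$ and $n\equiv1$ mod $8$, the upper row for $n\equiv0$ mod $4$, an unstable argument for $n\equiv2$ mod $4$, $n\ge10$, and a classification for the remaining $n$.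

## 3. Rotation groups and the theorems we quote

**(F1)** (Bott) $\pi_i(SO)=\mathbf Z_2,\mathbf Z_2,0,\mathbf Z,0,0,0,\mathbf Z$ for $i\equiv0,\dots,7$ mod $8$, $i\ge1$. If $\gamma$ generates $\pi_{8s-1}(SO)$, then $\gamma\eta^2\ne0$ in $\pi_{8s+1}(SO)$ (ring structure of $KO_*$), where $\eta^2$ is the composite $S^{8s+1}\to S^{8s}\to S^{8s-1}$ of two suspended Hopf maps. The map $\pi_i(SO(k))\to\pi_i(SO)$ is bijective for $i\le k-2$ and onto for $i=k-1$.

**(F2)** Let $\tau_k\in\pi_{k-1}(SO(k))$ be the clutching class of $TS^k$; for instance $\tau_2$ is $\pm2\in\pi_1(SO(2))=\mathbf Z$. In the sequence of $SO(k)\to SO(k+1)\to S^k$ it is the boundary $\partial\iota_k$ of the generator of $\pi_k(S^k)$ (up to sign), so it generates the kernel of $\pi_{k-1}(SO(k))\to\pi_{k-1}(SO(k+1))=\pi_{k-1}(SO)$. Let $\deg:\pi_{k-1}(SO(k))\to\pi_{k-1}(S^{k-1})=\mathbf Z$ be induced by evaluation at a point. Its kernel is the image of $\pi_{k-1}(SO(k-1))$, and $\deg\tau_k=\pm\chi(S^k)$, which is $\pm2$ for $k$ even and $0$ for $k$ odd. If $k$ is odd then $\deg\tau_{k+1}=\pm2$, so $2\iota_k$ comes from $\pi_k(SO(k+1))$ and $2\tau_k=\pm\partial(2\iota_k)=0$.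 Finally, $\tau_k=0$ if and only if $k=1,3,7$ (Bott–Milnor, Kervaire).

**(F3)** If $k\equiv3$ mod $4$, some $\gamma\in\pi_k(SO(k))$ has image of infinite order in $\pi_k(SO)=\mathbf Z$. *Proof:* take $x\in\pi_k(SO(k+1))$ mapping to a generator, and choose the sign of $\tau_{k+1}$ so that $\deg\tau_{k+1}=2$. Then $2x-\deg(x)\tau_{k+1}$ has degree $0$, so it lifts to $\pi_k(SO(k))$, and its stable image is twice a generator. $\square$

**(F4)** (Kervaire, *Ann. of Math.* 69 (1959) 345–365; also Massey, *Proc. AMS* 10 (1959)) The normal bundle of an embedded $S^d\subset S^{d+k}$ is trivial if $k>(d+1)/2$.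

**(F5)** (Haefliger 1961) Any embedding $S^n\to S^{2n+1}$, $n\ge2$, is isotopic to the standard one.

**(F6)** (Hudson, *Ann. of Math.* 91 (1970) 425–448) In codimension $\ge3$, smoothly concordant (rel boundary) embeddings of a compact manifold are ambient isotopic (rel boundary).

**(F7)** (Kreck, *Ann. Sci. ÉNS* 12 (1979)) Let $N$ be a closed $(k-1)$-connected almost parallelizable $2k$-manifold, $k\ge3$. On the group of isotopy classes of orientation preserving diffeomorphisms acting trivially on $H_k(N)$ there is a homomorphism $\chi$ to $\operatorname{Hom}(H_k(N),S\pi_k(SO(k)))$, where $S\pi_k(SO(k))\subset\pi_k(SO(k+1))$ is the image of $\pi_k(SO(k))$. Its kernel consists of classes of diffeomorphisms supported in a disk and is a quotient of $\Theta_{2k+1}$. If $\varphi$ fixes pointwise an embedded $S^k$ representing $x$, then $\chi(\varphi)(x)$ is given by the action of $d\varphi$ on the stabilized normal bundle of $S^k$.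

For example, on $S^k\times S^k$ let $\varphi(x,y)=(x,\gamma(x)y)$ with $\gamma:S^k\to SO(k)$, where $SO(k)\subset SO(k+1)$ is the stabilizer of $y_0\in S^k$ and $\gamma=1$ near $p$. Then $\varphi$ fixes $S^k\times y_0$, acting by $\gamma(x)$ on the normal space $T_{y_0}S^k=\mathbf R^k$, and is the identity near $p\times S^k$. So $\chi(\varphi)$ is $S\gamma$ on $[S^k\times y_0]$ and $0$ on $[p\times S^k]$.

We also use Smale's handle theorem (a compact simply connected manifold of dimension $\ge6$ with free homology and empty or simply connected boundary has a handle decomposition with exactly $\operatorname{rank}H_j$ handles of index $j$), finiteness of $\Theta_m$ for $m\ge5$ (Kervaire–Milnor), Whitney's embedding theorem and Whitney's trick, the disk theorem, isotopy extension, and uniqueness of tubular neighborhoods.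

## 4. Twists along an embedded $S^{n-1}$

We now build the general version of the map $h$ of Theorem A. Assume $M^\circ$ embeds with trivial normal bundle, so that it is stably parallelizable. By unimodularity choose $a\in H_{n-1}(M^\circ)$ and $b\in H_n(M^\circ)$ with $a\cdot b=1$. By Hurewicz both are spherical: $M^\circ$ is $(n-2)$-connected and $n-1\ge2$, so $\pi_{n-1}\to H_{n-1}$ is bijective and $\pi_n\to H_n$ is onto. Since $2(n-1)<2n-1$, $a$ is represented by an embedded $S^{n-1}$, also called $a$. Its normal bundle has rank $n$ and is stably trivial, hence trivial, because $\pi_{n-2}(SO(n))=\pi_{n-2}(SO)$. Let $A:S^{n-1}\times D^n\to\operatorname{Int}M^\circ$ be a tubular neighborhood.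

**Definition 2.** For $\beta:(D^n,\partial D^n)\to(SO(n),1)$, with $\beta=1$ near $\partial D^n$, the *twist* $h_\beta$ is $h_\beta(A(x,y))=A(\beta(y)x,y)$, extended by the identity.

The map of Theorem A is the twist with $a=S^2\times pt$, $b=pt\times S^3$ and $D^3=S^3-\operatorname{Int}D_0$. A twist preserves orientation, since it is the identity on an open set.

**Lemma 2.** $h_\beta$ is the identity on $H_{n-1}(M^\circ)$ and $H_n(M^\circ)$.

*Proof.* Let $K=\operatorname{Im}A$. Write a $j$-cycle as $z=z_1+z_2$ with $z_1$ in $K$ and $z_2$ outside $\operatorname{Int}K$. Then $h_\beta z-z=h_\beta z_1-z_1$, a cycle in $K$ since $h_\beta$ fixes $\partial z_1\subset\partial K$. Its class in $H_j(K)$ depends only on $[z_1]\in H_j(K,\partial K)$: if $z_1=\partial w+u$ with $u$ in $\partial K$, then $h_\beta z_1-z_1=\partial(h_\beta w-w)$. For $j=n$, $H_n(K)=H_n(S^{n-1})=0$. For $j=n-1$, $H_{n-1}(K,\partial K)\cong H^n(K)=0$. In both cases $h_\beta z-z$ is a boundary. $\square$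

## 5. Reading the stable frame of the mapping torus on $a$ and on $b$

For general $M$ there is no sphere bundle to compute with. Instead we turn "$T^\circ$ is stably parallelizable" into the vanishing of one explicit homotopy class and evaluate it on spheres.

**Lemma 3.** Suppose $f\circ h$ is isotopic to $f$. For suitable large odd $\mathcal N$ there is a stable frame $\tau:TM^\circ\oplus\varepsilon^q\to\mathbf R^{\mathcal N}$ (an isomorphism $\tau_x$ on each fiber) such that
$$\delta(x)=\tau_{h(x)}\,(dh_x\oplus1)\,\tau_x^{-1} \tag{1}$$
is a null-homotopic map $M^\circ\to GL^+(\mathcal N)$.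

*Proof.* By Lemma 1, $T^\circ$ has a stable frame. On the slice $M^\circ\times t$ we have $TT^\circ=TM^\circ\oplus\varepsilon$, so it gives frames $\tau^t$, $t\in I$, of $TM^\circ\oplus\varepsilon^q$. The gluing $(x,1)\sim(h(x),0)$ has differential $dh\oplus1$, so $\tau^0_{h(x)}(dh_x\oplus1)=\tau^1_x$. With $\tau=\tau^0$ we get $\delta(x)=\tau^1_x(\tau^0_x)^{-1}$, and $\tau^t_x(\tau^0_x)^{-1}$ contracts it to $1$. Enlarging $q$ makes $\mathcal N$ large and odd. $\square$

We use $GL^+(\mathcal N)\simeq SO(\mathcal N)$ and two facts. First, for $\mathcal N$ odd, conjugation by any constant $c\in GL(\mathcal N)$ acts trivially on $\pi_*(GL^+(\mathcal N))$: one of $c,-c$ lies in the connected group $GL^+(\mathcal N)$, and both give the same conjugation. Second, free and based homotopy classes of maps $S^i\to GL^+(\mathcal N)$ agree, because the target is a connected group, and pointwise multiplication gives the addition of $\pi_i$.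

*Normalizing $b$.* Let $b_0:S^n\to\operatorname{Int}M^\circ$ be smooth, representing $b$, transverse to $a$. Shrink $A$ in the $D^n$-direction and rescale, so that $b_0^{-1}(\operatorname{Im}A)$ is a disjoint union of disks $B_1,\dots,B_m$, each mapped diffeomorphically to $D^n$ by the $y$-coordinate, with orientation signs $\epsilon_j$. Then $\sum\epsilon_j=\pm a\cdot b=\pm1$. Let $x_j(y)\in S^{n-1}$ be the $x$-coordinate on $B_j$. Twists in the next lemma use this $A$.

**Lemma 4.** Suppose $f\circ h$ is isotopic to $f$.

(i) If $h$ fixes an embedded $S^{n-1}\cong a\subset M^\circ$ pointwise and $dh=1\oplus\gamma(x)$ on $TM|_a=Ta\oplus(a\times\mathbf R^n)$, then $[\gamma]=0$ in $\pi_{n-1}(SO)$.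

(ii) If $h=h_\beta$ and either $\pi_{n-1}(SO)=0$ or $\beta$ takes values in the stabilizer $SO(n-1)$ of a point $x_0\in S^{n-1}$, then $[\beta]=0$ in $\pi_n(SO)$.

*Proof of (i).* Over $a$ there is a product frame, from $Ta\oplus\varepsilon=\mathbf R^n$ and the given normal framing. Write $\tau=\theta\cdot(\text{product frame})$ with $\theta:a\to GL(\mathcal N)$. As $h$ is the identity on $a$, (1) gives $\delta|_a=\theta(1\oplus\gamma)\theta^{-1}$. Write $\theta=c\,\theta'$ with $c$ constant and $\theta'$ in $GL^+(\mathcal N)$. Then $[\theta'(1\oplus\gamma)\theta'^{-1}]=[\theta']+[\gamma]-[\theta']=[\gamma]$, and conjugation by $c$ changes nothing. So $[\gamma]=[\delta|_a]=0$ by Lemma 3.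

*Proof of (ii).* We compute $[\delta\circ b_0]\in\pi_n(GL^+(\mathcal N))$. Over $\operatorname{Im}A$ the differential of $(x,y)\mapsto(\beta(y)x,y)$ is $(\dot x,\dot y)\mapsto(\beta(y)\dot x+d\beta_y(\dot y)x,\dot y)$. Using $T_xS^{n-1}\oplus\varepsilon=\mathbf R^n$, where the extra line is spanned by $x$ and is carried to the line of $\beta(y)x$, the map $dh\oplus1$ has the form
$$\begin{pmatrix}\beta(y)&*\\0&1\end{pmatrix},$$
with $*=0$ near $\partial D^n$. Scale $*$ to $0$. With $\tau=\theta\cdot(\text{product frame})$ over $\operatorname{Im}A$, we get on $B_j$, rel $\partial B_j$,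
$$\delta\circ b_0\simeq\theta(\beta(y)x_j(y),y)\,(\beta(y)\oplus1)\,\theta(x_j(y),y)^{-1}. \tag{2}$$
The right side is $1$ on $\partial B_j$ since $\beta=1$ there, and $\delta\circ b_0=1$ outside $\bigcup B_j$. So $[\delta\circ b_0]$ is the sum of the classes of (2) rel $\partial B_j$. If we deform $\theta$ or $x_j$ in (2), the value on $\partial B_j$ stays $1$, again because $\beta=1$ there.

If $\pi_{n-1}(SO)=0$, then $\theta:S^{n-1}\times D^n\to GL(\mathcal N)$ deforms to a constant. If $\beta$ fixes $x_0$, deform $x_j(\cdot)$ to the constant $x_0$, so that (2) becomes $\theta(x_0,y)(\beta(y)\oplus1)\theta(x_0,y)^{-1}$, and then deform $\theta(x_0,y)$ to $\theta(x_0,0)$. In either case we reach $\beta$ conjugated by a constant, and the class on $B_j$ is $\epsilon_j[\beta]$. By Lemma 3, $0=[\delta\circ b_0]=\sum\epsilon_j[\beta]=\pm[\beta]$. $\square$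

The alternative hypotheses in (ii) are there because $\theta$ enters (2) at two different points, $\beta(y)x_j$ and $x_j$, and does not cancel by itself.

## 6. The cases $n\equiv3$ mod 4 and $n\equiv1$ mod 8

The integers $n\ge3$ with $n\ne6$, $n\not\equiv5$ mod $8$ are those with $n\equiv3$ mod $4$; $n\equiv1$ mod $8$; $n\equiv0$ mod $4$; or $n\equiv2$ mod $4$ with $n\ge10$. We prove Theorem B(2) case by case. Fix $M$ and $f$.

**Case $n\equiv3$ mod $4$.** Here $\pi_{n-1}(SO)=0$. By (F3) with $k=n$ choose $\beta\in\pi_n(SO(n))$ with nonzero image in $\pi_n(SO)$. By Lemma 2, $h_\beta$ is the identity on homology, and by Lemma 4(ii) $f\circ h_\beta$ is not isotopic to $f$.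

**Case $n\equiv1$ mod $8$.** Here $n\ge9$ and $\pi_{n-1}(SO)\ne0$, so we need $\beta$ in a stabilizer. By (F1), $\pi_{n-2}(SO(n-1))\to\pi_{n-2}(SO)=\mathbf Z$ is onto; let $\gamma$ map to a generator. Then $\beta=\gamma\eta^2\in\pi_n(SO(n-1))$ has nonzero image in $\pi_n(SO)=\mathbf Z_2$ by (F1). Lemmas 2 and 4(ii) again finish the case.

## 7. The case $n\equiv0$ mod 4: gluing two handlebody twists

For $n\equiv4$ mod $8$ we have $\pi_n(SO)=0$, and Lemma 4(ii) says nothing. But $\pi_{n-1}(SO)=\mathbf Z$ for all $n\equiv0$ mod $4$, so we want to use Lemma 4(i): a diffeomorphism fixing an $S^{n-1}$ and rotating its normal directions.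

For $M=S^{n-1}\times S^n$ this is easy. Take $h(x,y)=(x,\gamma(x)y)$ with $\gamma:S^{n-1}\to SO(n)\subset SO(n+1)$, where $SO(n)$ is the stabilizer of a point $y_0\in S^n$, $[\gamma]\ne0$ in $\pi_{n-1}(SO)$ (possible, since $\pi_{n-1}(SO(n))\to\pi_{n-1}(SO)$ is onto), and $\gamma=1$ on a disk; remove the ball over that disk. It fixes $S^{n-1}\times y_0$ and a sphere $pt\times S^n$, so it is the identity on $H_{n-1}$ and $H_n$. Lemma 4(i) on $S^{n-1}\times y_0$ shows that $f\circ h$ is not isotopic to $f$.

For general $M$, the same formula on a tubular neighborhood $S^{n-1}\times D^n$ of $a$ is not the identity on the boundary $S^{n-1}\times S^{n-1}$, so it cannot be extended by the identity. It must be extended over the complement by something else. We split $M$ into two handlebodies and show that a power of the twist of one half agrees on the common boundary with a twist of the other half.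

**Step 1: a symmetric splitting.** *This puts $M$ in a form where both halves carry twists.* Here $n\ge4$ and $\dim M\ge7$, so by Smale $M$ has a handle decomposition with one $0$-handle, $r$ $(n-1)$-handles, $r$ $n$-handles and one $(2n-1)$-handle. Turning the upper half upside down, $M=H\cup_NH'$, where each of $H,H'$ is a ball with $r$ $(n-1)$-handles. The attaching spheres $S^{n-2}\subset S^{2n-2}$ are unknotted and unlinked by general position, since $2n-2\ge2(n-2)+2$. Their framings lie in $\pi_{n-2}(SO(n))=\pi_{n-2}(SO)$, which is $0$ because $n-2\equiv2$ mod $4$. So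
$$H\cong H'\cong\natural_r\,(S^{n-1}\times D^n),\qquad N\cong\#_r\,(S^{n-1}\times S^{n-1}).$$

**Step 2: the two kernels coincide.** *This will let twists of $H'$ imitate twists of $H$ on $N$.* Let $\Lambda,\Lambda'$ be the kernels of $H_{n-1}(N)\to H_{n-1}(H)$ and $H_{n-1}(N)\to H_{n-1}(H')$; both maps are onto. As $H_{n-2}(N)=0$, Mayer–Vietoris gives
$$H_{n-1}(M)\cong\bigl(H_{n-1}(N)/\Lambda\oplus H_{n-1}(N)/\Lambda'\bigr)/H_{n-1}(N)\cong H_{n-1}(N)/(\Lambda+\Lambda').$$
This is free of rank $r$ and a quotient of $H_{n-1}(N)/\Lambda\cong\mathbf Z^r$. A surjection $\mathbf Z^r\to\mathbf Z^r$ is an isomorphism, so $\Lambda'\subset\Lambda$. By symmetry $\Lambda=\Lambda'$.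

**Step 3: twists of $H$ and their invariant $\chi$.** *This computes which elements of Kreck's group come from twists.* Let $\gamma:S^{n-1}\to SO(n-1)\subset SO(n)$ with $\gamma=1$ near a point $p$, where $SO(n-1)$ fixes $y_0\in\partial D^n$. Perform the boundary sums in small disks near points of $p\times\partial D^n$, away from $p\times y_0$. Let $t_\gamma$ be $(x,y)\mapsto(x,\gamma(x)y)$ on one summand $S^{n-1}\times D^n$ of $H$ and the identity elsewhere; these fit together since $\gamma=1$ near $p$. On $N$ it fixes pointwise $S^{n-1}\times y_0$, the belt sphere $p'\times\partial D^n$ for $p'$ near $p$ and off the sum disks, and the corresponding spheres in the other summands. These generate $H_{n-1}(N)$, so $t_\gamma|_N$ acts trivially on it. As in the example after (F7), with $k=n-1\ge3$, $\chi(t_\gamma|_N)$ vanishes on the belt spheres, which generate $\Lambda$, and on the cores of the other summands, and it takes the value $S\gamma$ on the core $S^{n-1}\times y_0$. Composites of such twists over the summands therefore realize all of $\operatorname{Hom}(H_{n-1}(N)/\Lambda,S\pi_{n-1}(SO(n-1)))$. The same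 holds for $H'$ and $\Lambda'=\Lambda$.

**Step 4: matching on $N$.** *This produces two diffeomorphisms of the halves that agree on $N$.* By (F3) with $k=n-1\equiv3$ mod $4$ choose $\gamma\in\pi_{n-1}(SO(n-1))$ with image of infinite order in $\pi_{n-1}(SO)$. By step 3 choose a composite $t'$ of twists of $H'$ with $\chi(t'|_N)=\chi(t_\gamma|_N)$. By (F7), $t_\gamma|_N$ is isotopic to $t'|_N\,\sigma$ with $\sigma$ supported in a disk. Moving that disk by an ambient isotopy into a disk where $t'$ is the identity, we see that $\sigma$ commutes with $t'|_N$ up to isotopy. Since $\Theta_{2n-1}$ is finite, some $\kappa\ge1$ has $\sigma^\kappa$ isotopic to $1$. So $t_\gamma^\kappa|_N$ is isotopic to $t'^\kappa|_N\sigma^\kappa$, hence to $t'^\kappa|_N$.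

**Step 5: the diffeomorphism $h$.** *This glues and checks the hypotheses of Theorem B(2).* Insert the isotopy of step 4 in a collar of $N$ in $H$, so that $t_\gamma^\kappa$ now agrees with $t'^\kappa$ on $N$, make both maps products near $N$, and glue to an orientation preserving diffeomorphism $h$ of $M$. The twists composing $t'$ are all the identity near slices $p\times D^n$ of the summands, so $h$ is the identity on a ball in $\operatorname{Int}H'$. By the disk theorem an isotopy of $M$ carries this ball to the removed one; carrying the whole construction along, we may assume it is the removed ball. So $h$ restricts to $M^\circ$.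

The cores $S^{n-1}\times0$ of the summands of $H$ generate $H_{n-1}(M)$ and are fixed pointwise by $h$, so $h_*=1$ on $H_{n-1}(M)$. For $x\in H_{n-1}(M)$, $y\in H_n(M)$ we get $x\cdot h_*y=h_*x\cdot h_*y=x\cdot y$, so by unimodularity $h_*=1$ on $H_n(M)$.

**Step 6: detection.** On the core $S^{n-1}\times0$ of the twisted summand, $h$ is the identity with derivative $1\oplus\gamma(x)^\kappa$. Since $[\gamma^\kappa]=\kappa[\gamma]\neq0$ in $\pi_{n-1}(SO)$, Lemma 4(i) shows that $f\circ h$ is not isotopic to $f$. This settles $n\equiv0$ mod $4$.

**Remark.** For $n\equiv0,3$ mod $4$, including Theorem A, the embeddings $f\circ h^k$, $k\in\mathbf Z$, are pairwise non-isotopic, though pairwise almost isotopic. Indeed $fh^k=(fh^l)h^{k-l}$, and an isotopy from $fh^k$ to $fh^l$, precomposed with $h^{-l}$, gives $fh^{k-l}\sim f$. The obstruction for $h^{k-l}$ is $k-l$ times that for $h$, because $h_\beta^{\,j}=h_{\beta^j}$, respectively $\gamma^\kappa$ is replaced by $\gamma^{\kappa j}$; in Theorem A, $\alpha$ is replaced by $\alpha^{j}$ and $p_1(E')$ is multiplied by $j$. In each case the obstruction for $h$ has infinite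 order.

## 8. The case $n\equiv2$ mod 4, $n\ge10$: a sphere in $S^{2n+2}$

Now $\pi_n(SO)=0$, so a twist $h_\beta$ gives nothing in Lemma 4(ii), and for $n\equiv6$ mod $8$ we saw in Section 2 that no $h$ whatsoever is detected by Lemma 1. Stable information is used up. But an isotopy of $f$ also moves spheres $S^n$ inside $S^{2n+1}$ together with their normal bundles of rank $n+1$, and the relevant group $\pi_n(SO(n+1))$ contains the unstable class $\tau_{n+1}$. By (F2), since $n+1$ is odd and not $1,3,7$,
$$\tau_{n+1}\neq0,\qquad2\tau_{n+1}=0. \tag{3}$$
For $n=6$ the first half fails, as it must.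

*Choice of $\beta$.* As $n+1\equiv3$ mod $4$, $S^{n+1}$ has three independent tangent fields, from quaternion multiplication. Using two of them, $TS^{n+1}\cong\xi^{n-1}\oplus\varepsilon^2$. So some $\beta\in\pi_n(SO(n-1))$ maps to $\tau_{n+1}\in\pi_n(SO(n+1))$. Regard $SO(n-1)\subset SO(n)$ as the stabilizer of $x_0\in S^{n-1}$.

The next lemma says that a loop of embedded $n$-spheres cannot twist its normal bundle. The loop is closed up to an $(n+1)$-sphere, whose normal bundle (F4) controls.

**Lemma 5.** Let $e_t:S^n\to S^{2n+1}$ ($t\in I$) be a path of embeddings with $e_1=e_0$, constant near the ends, and $k_t:\nu(e_0)\to\nu(e_t)$ a continuous family of bundle isomorphisms with $k_0=1$. Then $k_1$, viewed via a trivialization of $\nu(e_0)$ as a map $S^n\to GL^+(n+1)$, is null-homotopic.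

*Proof.* The bundles $\nu(e_t)$ are continuously oriented and $k_0=1$, so $k_1$ preserves orientation. By (F5), $\nu(e_0)$ is trivial and $e_0$ bounds an embedded disk $\delta\subset D^{2n+2}$, a product near the boundary. Changing the trivialization conjugates $k_1$ by a map $S^n\to GL(n+1)$. As $n+1$ is odd in our case, the argument of Lemma 4(i) shows that $[k_1]$ does not change; for general $n$, a constant conjugation is an automorphism of $\pi_n$, so the vanishing of $[k_1]$ still does not depend on the trivialization.

Write $S^{2n+2}=D_-\cup(S^{2n+1}\times I)\cup D_+$. Let $\Sigma$ be the union of the copies $\delta_\pm\subset D_\pm$ of $\delta$ and the trace $\{(e_t(y),t)\}$. Because $e_1=e_0$ and the path is constant near its ends, $\Sigma$ is a smooth embedded $S^{n+1}$. The tangent space of the trace at $(e_t(y),t)$ is spanned by $de_t(T_yS^n)$ and one vector with $I$-component $1$; so its normal space is canonically $TS^{2n+1}/de_t(T_yS^n)=\nu(e_t)_y$.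

Let $\varphi$ be a frame of $\nu(e_0)$ that extends to a normal frame of $\delta$. Extend it over $\delta_-$ and then along the trace by $k_t\varphi$; at $t=1$ it is $k_1\varphi$, while the frame coming from $\delta_+$ is $\varphi$. So the normal bundle of $\Sigma$ has clutching function $k_1$ relative to $\varphi$. By (F4) with $d=k=n+1$ this bundle is trivial, so $k_1$ is null-homotopic. $\square$

**Step 1: straightening $b_0$ near $a$.** *We want $b_0$ to be fixed by the twist.* Take $b_0$, $A$, $B_j$, $x_j(y)$ as normalized in Section 5. Replace $x_j$ by a smooth map that equals $x_j$ near $|y|=1$ and the constant $x_0$ for $|y|\le\frac58$. This is possible, since $x_j|_{\partial D^n}$ extends over $D^n$ and so is null-homotopic. Then restrict $A$ to $|y|\le\frac12$ and rescale. Now $b_0^{-1}(\operatorname{Im}A)=\bigsqcup B_j$ with $b_0(y)=A(x_0,y)$ on $B_j$ and slightly beyond. The number $m$ of disks has not changed, and $m\equiv a\cdot b=1$ mod $2$. Let $h=h_\beta$ for this $A$. By Lemma 2 it is the identity on homology.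

**Step 2: thickening an isotopy.** *An isotopy of $f$ must be extended to $M^\circ\times D^2$, where $b_0$ can be embedded.* Suppose $F_t$ is an isotopy from $f$ to $f\circ h$, constant near the ends. Let $e=(e_1,e_2)$ be an oriented orthonormal normal frame of $f$, and extend it to such frames of all $F_t$. At $t=1$, the resulting frame and the frame $e\circ h$ are both oriented, because $h$ preserves orientation. So they differ by a map $M^\circ\to SO(2)$, null-homotopic since $H^1(M^\circ)=0$. Modifying the frames for $t$ near $1$, we may assume that at $t=1$ the frame is $e\circ h$. Exponentiating, for small $\epsilon$ we get embeddings $\hat F_t:M^\circ\times D^2_\epsilon\to S^{2n+1}$ with $\hat F_0=\hat f$ and $\hat F_1=\hat f\circ(h\times1)$, constant near the ends after reparametrizing.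

**Step 3: an embedded sphere $\hat b$ fixed by $h\times1$.** Choose distinct $v_j\in\operatorname{Int}D^2_\epsilon$ and a smooth map $(b_0,v):S^n\to M^\circ\times D^2_\epsilon$ with $v=v_j$ near $B_j$. It is an embedding near $\bigsqcup B_j$. Outside a neighborhood of $\bigsqcup B_j$, $b_0$ keeps a positive distance from $\operatorname{Im}A$. Since $2n<2n+1$, a small perturbation away from a neighborhood of $\bigsqcup B_j$ gives an embedding $\hat b$ with $\hat b=(A(x_0,y),v_j)$ on $B_j$ and $\hat b^{-1}(\operatorname{Im}A\times D^2_\epsilon)=\bigsqcup B_j$. As $\beta(y)x_0=x_0$, we have $(h\times1)\hat b=\hat b$.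

**Step 4: the twist of the normal bundle.** Put $e_t=\hat F_t\hat b$. Then $e_1=\hat f(h\times1)\hat b=e_0$. The differentials $d\hat F_t$ induce isomorphisms $\nu(\hat b)\to\nu(e_t)$, hence $k_t:\nu(e_0)\to\nu(e_t)$ with $k_0=1$, and $k_1$ corresponds to the automorphism of $\nu(\hat b)$ induced by $d(h\times1)$. Off $\bigsqcup B_j$ it is the identity. On $B_j$,
$$d(h\times1)(\dot x,\dot y,\dot v)=(\beta(y)\dot x+d\beta_y(\dot y)x_0,\dot y,\dot v)=(\beta(y)\dot x,\dot y,\dot v),$$
because $\beta(y)x_0\equiv x_0$. So $k_1$ acts as $\beta(y)\oplus1$ on the normal space $T_{x_0}S^{n-1}\oplus\mathbf R^2=\mathbf R^{n+1}$. Passing to a global trivialization of $\nu(\hat b)\cong\nu(e_0)$ conjugates this on $B_j$ by a map $B_j\to GL(n+1)$, which deforms to a constant while $k_1$ stays $1$ on $\partial B_j$; as $n+1$ is odd, that constant acts trivially on $\pi_n(SO(n+1))$. Hence by (3)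
$$[k_1]=\sum_{j=1}^m\pm\tau_{n+1}=m\tau_{n+1}=\tau_{n+1}\ne0,$$
as $m$ is odd. This contradicts Lemma 5. So $f\circ h_\beta$ is not isotopic to $f$, and Theorem B(2) is proved. $\square$

## 9. The linking form, and the classification for $n=6$ and $n\equiv5$ mod 8

It remains to prove that for these $n$ nothing can go wrong. The proof compares two embeddings handle by handle; the only obstructions turn out to be linking numbers.

**Definition 3.** Let $f:M^\circ\to S^{2n+1}$ have trivial normal bundle. Since $H^1(M^\circ)=0$, its oriented normal framing is unique up to homotopy, and it gives an orientation preserving embedding $\hat f:X=M^\circ\times D^2\to S^{2n+1}$ with $\hat f(x,0)=f(x)$. For $x,y\in H_n(M^\circ)$ represented by cycles $z_x,z_y$ put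
$$L_f(x,y)=\mathrm{lk}\bigl(f(z_x),\hat f(z_y\times v)\bigr),\qquad0\ne v\in D^2.$$

This depends only on $x,y$: homologies of the cycles stay in the disjoint sets $f(M^\circ)$ and $\hat f(M^\circ\times v)$, and $D^2-0$ is connected. For example, if $f(M^\circ)\subset\mathbf R^{2n}\subset S^{2n+1}$, take $v$ in the direction normal to $\mathbf R^{2n}$. The $n$-cycle $f(z_x)$ bounds in $\mathbf R^{2n}$, and the pushed cycle misses $\mathbf R^{2n}$, so $L_f=0$.

The framing extends along an isotopy, so $L_f$ is an isotopy invariant of $f$. If $h$ preserves orientation, we may take $\widehat{f\circ h}=\hat f\circ(h\times1)$, so $L_{f\circ h}(x,y)=L_f(h_*x,h_*y)$. Hence, if $f$ is isotopic to $g\circ h$ with $h_*=1$ on $H_n$, then $L_f=L_g$. So Theorem B(1) follows from the next statement.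

**Proposition 6.** Let $n=6$ or $n\equiv5$ mod $8$. If $L_f=L_g$, then $f$ and $g$ are isotopic.

*The algebra behind the exceptional $n$.*

- (a) $\pi_{n-1}(SO)=0$, by (F1).
- (b) If $n=6$, then $\pi_6(SO(7))=0$: we have $\pi_6(SO)=0$, and the kernel of $\pi_6(SO(7))\to\pi_6(SO)$ is generated by $\tau_7=0$.
- (c) If $n\equiv5$ mod $8$, then $\deg:\pi_n(SO(n+1))\to\mathbf Z$ is injective: $\pi_n(SO)=0$, so every element is a multiple $k\tau_{n+1}$, and its degree is $\pm2k$ as $n+1$ is even.

*Handles.* We have $n\ge5$, $\dim M^\circ\ge9$, and $M^\circ$ and $\partial M^\circ$ are simply connected. By Smale, $M^\circ=H\cup(r\text{ handles of index }n)$ with $H=D^{2n-1}\cup(r\text{ handles of index }n-1)$. The cellular boundary $\mathbf Z^r\to\mathbf Z^r$ vanishes, since its cokernel $H_{n-1}(M^\circ)$ has rank $r$ and hence its image has rank $0$. So the cores $D_i$ of the $n$-handles give a basis $b_i$ of $H_n(M^\circ)$, with $b_i$ represented by $z_i=D_i+c_i$, $c_i$ an $n$-chain in $H$. Multiplying by $D^2$,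
$$X=X_0\cup(n\text{-handles }D^n\times D^{n+1}),\qquad X_0=H\times D^2,\quad D^{n+1}=D^{n-1}\times D^2.$$
"Agree on $X_0$" will mean agreement on $X_0$ with a small collar, which we absorb in $X_0$.

*Reduction.* It suffices to isotope $\hat f,\hat g$ until they agree near $X_0\cup\bigcup D_i$. Indeed, squeezing the $n$-handles to their cores gives an isotopy $s_t$ of self-embeddings of $X$ with $s_0=1$ and $s_1(X)$ in a given neighborhood of $X_0\cup\bigcup D_i$. Then $\hat f\sim\hat fs_1=\hat gs_1\sim\hat g$, and restriction to $M^\circ\times0$ gives $f\sim g$. Isotopies of $\hat f$ and $\hat g$ do not change $L_f$ and $L_g$.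

**Step 1: agreement on $X_0$.** On the $0$-handle use the disk theorem; both embeddings preserve orientation. The cores of the $(n-1)$-handles are then $r$ disjoint proper $(n-1)$-disks in a $(2n+1)$-ball, with the same boundary behavior for $\hat f$ and $\hat g$. They are homotopic rel boundary, since the ball is contractible, and a generic such homotopy is an isotopy because $2n+1\ge2(n-1)+2$. By isotopy extension we may assume the cores agree. Their framings differ by elements of $\pi_{n-1}(SO(n+2))=\pi_{n-1}(SO)=0$, by (a). By uniqueness of tubular neighborhoods rel boundary, $\hat f=\hat g$ on $X_0$ after an isotopy.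

**Step 2: immersed concordances between the cores $D_i$.** *This reduces the comparison of the cores to counting double points.* Let $W=S^{2n+1}-\operatorname{Int}\hat f(X_0)$, and let $f_i,g_i:D^n\to W$ be the cores of the $n$-handles under $\hat f,\hat g$, equal near $\partial D^n$. $W$ is simply connected, since the spine of $X_0$ has codimension $n+2$. As $X_0\simeq\bigvee S^{n-1}$, Alexander duality $\tilde H_j(W)\cong\tilde H^{2n-j}(X_0)$ shows that the only nonzero reduced homology of $W$ is $H_{n+1}(W)$. So $W$ is $n$-connected, and $f_i\simeq g_i$ rel boundary. Using a collar of $W$ and reparametrizing, we take these homotopies to be constant near the ends and near $\partial D^n$ and to keep interior points of the disks in $\operatorname{Int}W$. Their level preserving traces, perturbed rel a neighborhood of the boundary, give an immersion with normal crossings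
$$G=\bigsqcup G_i:\bigsqcup_iD^n_i\times I\to W\times I,$$
a map of $(n+1)$-manifolds into a simply connected $(2n+2)$-manifold, embedding near the boundary.

**Step 3: for $i\ne j$ the algebraic intersection number is $G_i\cdot G_j=\pm(L_g-L_f)(b_i,b_j)=0$.** *This is where the hypothesis enters.* Put $V=W\times I$. The boundaries of $G_i$ and $G_j$ go to disjoint subsets of $\partial V$. If $G_i$ is fixed and $G_j$ moves through maps $(D^n\times I,\partial)\to(V,\partial V)$ whose boundary avoids $G_i(\partial(D_i\times I))$, then $G_i\cdot G_j$ does not change: it depends only on the class of $G_j$ in $H_{n+1}(V,\partial V-G_i(\partial(D_i\times I)))$. (Interior points on $\partial V$ are first pushed inside.) The same holds with $i,j$ exchanged. So we may compute with the unperturbed, level preserving homotopies, still denoted $G_i,G_j$.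

Fix $v$ with $0<|v|<1$ and let $s\in[0,1]$. On $\partial(D_j\times I)$ consider the homotopy given by $\hat f(D_j\times sv)$ and $\hat g(D_j\times sv)$ at the two ends and by the constant homotopy of $\hat f(\partial D_j\times sv)$ on the sides. It avoids $G_i(\partial(D_i\times I))$, because different handles are disjoint. Extend the $W$-coordinate by the homotopy extension property and keep the $I$-coordinate. This is a homotopy from $G_j$ to a level preserving map $G_j^+$, a homotopy from $\hat f(D_j\times v)$ to $\hat g(D_j\times v)$; again push interior points of the disk into $\operatorname{Int}W$. So $G_i\cdot G_j=G_i\cdot G_j^+$.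

Now add to $G_i$ and $G_j^+$ the constant homotopies of $\hat f(c_i\times0)$ and $\hat f(c_j\times v)$; recall $\hat f=\hat g$ on $X_0$. We obtain homotopies in $S^{2n+1}$ of the $n$-cycles $f(z_i)$ to $g(z_i)$ and $\hat f(z_j\times v)$ to $\hat g(z_j\times v)$. The added parts lie in $\hat f(X_0)$ and are disjoint from each other, since $v\ne0$. They are disjoint from the trace of the other disk, because the disks meet $\partial W$ only in the images of $\partial D_i\times0$ and $\partial D_j\times v$. So the two traces in $S^{2n+1}\times I$ intersect only where $G_i$ meets $G_j^+$.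

Finally, up to a universal sign, a linking number in $S^{2n+1}$ is the intersection number of chains bounded by the two cycles in a ball $D^{2n+2}$. If chains $P,Q$ bound the initial cycles in the ball, then $P$ and $Q$ together with the traces bound the final cycles in the ball enlarged by $S^{2n+1}\times I$. So the change of linking number is $\pm$ the intersection number of the traces:
$$L_g(b_i,b_j)-L_f(b_i,b_j)=\pm G_i\cdot G_j^+=\pm G_i\cdot G_j .$$
The left side is $0$ by hypothesis.

**Step 4: removing the double points.** By Whitney's trick (simply connected target, $n+1\ge3$; Whitney disks are generically disjoint from everything else, as $2+(n+1)<2n+2$) we remove all double points between different components. For self-intersections of $G_i$ we first insert, in small balls, copies of Whitney's immersed sphere $S^{n+1}\to\mathbf R^{2n+2}$ with one double point, of either sign. If $n+1$ is even, we make the algebraic self-intersection number zero. If $n+1$ is odd, we make the number of double points even; exchanging the two sheets at a double point then reverses its sign, so any two double points can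 be paired with opposite signs. Whitney's trick removes them. The result is an embedded concordance rel boundary from $\bigsqcup f_i$ to $\bigsqcup g_i$. By (F6) (codimension $n+1\ge3$) there is an ambient isotopy of $W$ rel $\partial W$ carrying $f_i$ to $g_i$ for all $i$. Extended by the identity over $\hat f(X_0)$, it lets us assume $f_i=g_i$.

**Step 5: framings of the cores.** By uniqueness of tubular neighborhoods, up to isotopy rel $X_0\cup D_i$ we have near $D_i$
$$\hat g(y,u)=\hat f(y,\omega_i(y)u),\qquad\omega_i:(D^n,\partial D^n)\to(SO(n+1),1).$$
If $n=6$, then $[\omega_i]=0$ by (b). Let $n\equiv5$ mod $8$. Now $f(z_i)=g(z_i)$. For $v$ small, the pushed cycles $\hat g(z_i\times v)$ and $\hat f(z_i\times v)$ agree over $c_i$ and differ by the $n$-cycle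
$$\hat f\{(y,\omega_i(y)v)\}-\hat f\{(y,v)\}\quad\text{in}\quad\hat f(D^n\times(D^{n+1}-0)).$$
The space on the right is homotopy equivalent to the meridian sphere $S^n$ of $D_i$. By the definition of $\deg$ the cycle is homologous to $\pm\deg\omega_i$ times the meridian. The meridian bounds a fiber disk that meets $f(z_i)$ exactly once, so it links $f(z_i)$ with number $\pm1$. Hence
$$\deg\omega_i=\pm(L_g-L_f)(b_i,b_i)=0,$$
and $[\omega_i]=0$ by (c).

In both cases $\omega_i$ contracts rel boundary, so $\hat f,\hat g$ can be isotoped to agree near $X_0\cup\bigcup D_i$. By the reduction, $f$ and $g$ are isotopic. This proves Proposition 6, and with it Theorem B(1). $\square$
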